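# The share of mass that an analytic function puts into a narrow sector

## Proportional shares: $z^n$, wide sectors, and $1-(1-z)^{-s}$

Let $\mathbb D=\{|z|<1\}$ and let $d\mathcal A$ be two-dimensional Lebesgue measure. The Bergman space $L^1_a$ consists of the analytic functions on $\mathbb D$ with $\|f\|_1=\int_{\mathbb D}|f|\,d\mathcal A<\infty$. For $\varepsilon>0$ put $\Sigma_\varepsilon=\{w:|\arg w|<\varepsilon\}$, a sector about the positive axis. Think of $|f|\,d\mathcal A$ as a mass on the disc. What fraction of it sits where the values of $f$ lie in $\Sigma_\varepsilon$?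

Without a normalization the fraction can be $0$: take $f=-1$. So we require $f(0)=0$, which says that $\int_{\mathbb D}f\,d\mathcal A=0$: the values of $f$ balance. The natural first guess is that every direction gets a fair share: there should be $\delta>0$ with
$$\int_{f^{-1}(\Sigma_\varepsilon)}|f|\,d\mathcal A>\delta\,\|f\|_1\qquad\text{for all } f\in L^1_a,\ f(0)=0,\ f\not\equiv0, \tag{1}$$
and $\delta$ should be about the proportional share $\varepsilon/\pi$, say $\delta=c\,\varepsilon$.

**Test 1: powers.** Let $f(z)=z^n$, $n\ge1$, and $0<\varepsilon<\pi$. Then $|f|$ is radial and $f^{-1}(\Sigma_\varepsilon)$ consists of $n$ sectors of opening $2\varepsilon/n$. The fraction is exactly $2\varepsilon/2\pi=\varepsilon/\pi$.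

**Test 2: wide sectors.** Let $\pi/2<\varepsilon<\pi$. Off $\Sigma_\varepsilon$ we have $\operatorname{Re}w\le-|\cos\varepsilon|\,|w|$, and $\operatorname{Re}w\le|w|$ always. So
$$0=\int_{\mathbb D}\operatorname{Re}f\,d\mathcal A\le\int_{f^{-1}(\Sigma_\varepsilon)}|f|\,d\mathcal A-|\cos\varepsilon|\int_{\mathbb D\setminus f^{-1}(\Sigma_\varepsilon)}|f|\,d\mathcal A ,$$
and the fraction is at least $|\cos\varepsilon|/(1+|\cos\varepsilon|)$. The guess survives, but the bound dies as $\varepsilon\downarrow\pi/2$.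

**Test 3: a power singularity.** Near the point $1$ use polar coordinates $z=1-\tau e^{i\phi}$. Then $d\mathcal A=\tau\,d\tau\,d\phi$ and
$$1-|z|^2=\tau(2\cos\phi-\tau), \tag{2}$$
so $z\in\mathbb D$ exactly when $2\cos\phi>\tau$. Since $|1-z|^{-s}\,d\mathcal A=\tau^{1-s}\,d\tau\,d\phi$, for $s>0$ the function $(1-z)^{-s}$ is in $L^1_a$ if and only if $s<2$. (For divergence when $s\ge2$, integrate over $\tau<\frac12$, $|\phi|<\frac\pi4$, which lies in $\mathbb D$.) The function $-(1-z)^{-s}$ avoids a sector about the positive axis entirely, because $|\arg(1-z)|<\pi/2$ gives $|\arg (1-z)^{-s}|<\pi s/2<\pi$. It does not vanish at $0$, but $f=1-(1-z)^{-s}$ does, and for $s$ close to $2$ almost all of its mass is near $z=1$, where the added $1$ is negligible. This breaks the proportional guess.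

**Proposition 3.** The best constant in (1) satisfies $\delta(\varepsilon)\le C\varepsilon^2$ for small $\varepsilon$.

*Proof.* Let $0<\varepsilon<\pi/8$, $s=2-4\varepsilon/\pi\in(\frac32,2)$, $G=-(1-z)^{-s}$, $f=1+G$. Then $f\in L^1_a$ and $f(0)=0$. The function $f$ is injective: $1-z$ lies in the right half-plane, and if $a^{-s}=b^{-s}$ there, then $|a|=|b|$, while $s\arg a$ and $s\arg b$ differ by less than $2\pi$ and by a multiple of $2\pi$, so $a=b$. Moreover $|f'|=s|1-z|^{-s-1}\ge\frac32\cdot\frac18=\frac3{16}$, because $|1-z|<2$ and $s+1<3$.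

*Mass in the sector.* We have $|\arg(-G)|<\pi s/2=\pi-2\varepsilon$, so $|\arg G|>2\varepsilon$. Suppose $f(z)\in\Sigma_\varepsilon$, that is, $1+\operatorname{Re}G>0$ and $|\operatorname{Im}G|<\tan\varepsilon\,(1+\operatorname{Re}G)$. If $\operatorname{Re}G>0$, then $|\operatorname{Im}G|\ge\tan2\varepsilon\,\operatorname{Re}G\ge2\tan\varepsilon\,\operatorname{Re}G$, and comparison of the two bounds gives $\operatorname{Re}G\le1$. So in all cases $0<\operatorname{Re}f\le2$, and $f$ takes its values in the triangle $\{0<\operatorname{Re}w\le2,\ |\operatorname{Im}w|<\tan\varepsilon\operatorname{Re}w\}$, which has area $4\tan\varepsilon$ and on which $|w|\le2/\cos\varepsilon\le3$. The change of variables $w=f(z)$ gives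
$$\int_{f^{-1}(\Sigma_\varepsilon)}|f|\,d\mathcal A\le3\cdot4\tan\varepsilon\cdot\left(\tfrac{16}3\right)^2\le C\varepsilon .$$

*Total mass.* For $\tau<\frac12$, $|\phi|<\frac\pi4$ we have $\tau^{-s}\ge2$, so $|f|\ge\tau^{-s}-1\ge\frac12\tau^{-s}$, and
$$\|f\|_1\ge\frac\pi2\cdot\frac12\int_0^{1/2}\tau^{1-s}\,d\tau=\frac\pi4\cdot\frac{2^{-(2-s)}}{2-s}\ge\frac c\varepsilon ,$$
since $2-s=4\varepsilon/\pi<\frac12$. The ratio of the two bounds is at most $C\varepsilon^2$. $\square$

So a fair share is false, and it is no longer clear that *any* $\delta(\varepsilon)>0$ exists. It is known that (1) holds, with $\delta=\delta(\varepsilon)>0$, if $f$ is required to be univalent. It is also known that without univalence there are $C,\eta>0$ with $C\int_{f^{-1}(\Sigma_{\pi/2-\eta})}|f|\,d\mathcal A\ge\|f\|_1$ whenever $f\in L_a^1$, $f(0)=0$. The problem, from "The angular distribution of mass by Bergman functions", is to prove (1) without univalence. The weak form of the guess is right: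

**Theorem 1.** For every $\varepsilon>0$ there is $\delta>0$ such that for all $f\in L^1_a$ with $f(0)=0$, $f\not\equiv0$:
$$\int_{f^{-1}(\Sigma_\varepsilon)}|f|\,d\mathcal A>\delta\|f\|_1 .$$

Since $\Sigma_\varepsilon$ grows with $\varepsilon$, we may assume $0<\varepsilon<\pi$, and it suffices to prove "$\ge\delta$" with some $\delta>0$ and then halve $\delta$. After Theorem 1 we determine, in Theorem 2, for which powers $|f|^r$, standard weights and measurable sets of directions the analogous statement holds.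

## Homogeneous subharmonic test functions and the barrier at $\pi/2$

Test 2 used the function $\operatorname{Re}w=|w|\cos(\arg w)$. The sensible generalization is to test with $W(w)=|w|\,k(\arg w)$, where $k$ is $C^2$ and $2\pi$-periodic. In polar coordinates
$$\Delta W=|w|^{-1}\,(k+k'')(\arg w)\qquad(w\ne0). \tag{3}$$
If $k+k''\ge0$, then $W$ is subharmonic on $\mathbb C$: this is clear off $0$, and at $0$ the circular means of $W$ are a positive multiple of $\int k=\int(k+k'')\ge0=W(0)$. Then $W\circ f$ is subharmonic and $\int_{\mathbb D}W(f)\,d\mathcal A\ge\pi W(f(0))=0$. If in addition $k\le-c<0$ at all directions outside $\Sigma_\varepsilon$, we finish as in Test 2.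

This stops exactly at $\varepsilon=\pi/2$. Two integrations by parts give
$$\int_\theta^{\theta+\pi}(k+k'')(t)\sin(t-\theta)\,dt=k(\theta)+k(\theta+\pi),$$
so $k+k''\ge0$ forces $k(\theta)+k(\theta+\pi)\ge0$: $k$ cannot be negative at two opposite directions. But for $\varepsilon\le\pi/2$ the directions outside $\Sigma_\varepsilon$ include both $\pi/2$ and $-\pi/2$. No test function of this kind exists.

What has to give is the demand $\Delta(W\circ f)\ge0$. We replace the mean value property by a Green identity with a weight. That identity tolerates a Laplacian of either sign and only compares its size with a critical constant.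

## The weight $y^2$ on the half-strip

**Notation and textbook facts.** Let $\mathbb H=\{x+iy:y>0\}$ with the hyperbolic metric $|dz|/y$; $B(\zeta,\varrho)$ is the open hyperbolic disc and $d\lambda=d\mathcal A/y^2$ the invariant area. For example, the vertical diameter of $B(i,1)$ runs from $ie^{-1}$ to $ie$. The maps $z\mapsto x_0+y_0z$ ($y_0>0$) are isometries and carry $B(i,\varrho)$ to $B(x_0+iy_0,\varrho)$; so $a_\varrho:=\lambda(B(\zeta,\varrho))$ does not depend on $\zeta$. We use the Schwarz–Pick lemma in two forms. If $\Phi$ is analytic with $\operatorname{Re}\Phi>0$, then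
$$y\,|\Phi'|\le\operatorname{Re}\Phi\ \text{ on }\mathbb H,\qquad\text{and}\qquad|\Phi'(0)|\le\tfrac2R\operatorname{Re}\Phi(0)\ \text{ if }\Phi\text{ lives on }|\zeta|<R . \tag{4}$$
The first is sharp ($\Phi=-i\zeta$), and the sharp constant will matter. If $u=\operatorname{Re}\Phi$, then $|\nabla u|=|\Phi'|$. If $f$ is analytic and $V$ is $C^2$, then $\Delta(V\circ f)=|f'|^2\,(\Delta V)\circ f$. Finally, $|\nabla\log|f||=|f'/f|$ off the zeros of $f$; since $\log|f|$ is harmonic there, $\Delta|f|^r=r^2|f|^{r-2}|f'|^2$. We write $1_\Sigma(f)$ for $1_\Sigma\circ f$. The letter $C$ is a constant that may change.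

**From the disc to a half-strip.** Let $f\not\equiv0$ be analytic on $\mathbb D$, $f(0)=0$. Choose $\rho\in(0,1)$ such that $f$ has no zero on $|z|=\rho$; this excludes only countably many $\rho$. Put
$$f_\rho(z)=f(\rho z),\qquad F(\zeta)=f_\rho(e^{i\zeta}),\qquad \zeta=x+iy,\qquad S=[0,2\pi)\times(0,\infty).$$
Since $|e^{i\zeta}|=e^{-y}$, $F$ is analytic on a neighborhood of $\overline{\mathbb H}$ and $2\pi$-periodic. Write $f_\rho=z^mg$ with $m\ge1$, $g(0)\ne0$. As $F'=iz f_\rho'(z)$ at $z=e^{i\zeta}$ and $F'/F=i(m+zg'/g)$, there are $A,Y_0$ with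
$$|F|,|F'|\le Ae^{-y}\ (y\ge0),\qquad F\ne0\text{ and }|F'|\le A|F|\ (y\ge Y_0). \tag{5}$$
Modulo $2\pi$, $F$ has only finitely many zeros in $y\ge0$, and none on $y=0$. Because $d\mathcal A(z)=|z|^2\,d\mathcal A(\zeta)$, integrals over $S$ are integrals over $\mathbb D$ with weight $|z|^{-2}$.

Now apply Green's formula on the cylinder to a function $U$ and a power of $y$. The power $y^2$ vanishes at $y=0$ together with its gradient, and $\Delta y^2=2$. So no boundary term survives and an *area* integral of $U$ appears: $\int_Sy^2\Delta U=2\int_SU$. We prove this in the generality needed for Theorem 2. For Theorem 1 read $r=1$, $\gamma=2$, $\alpha=0$.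

**Lemma 1 (cylinder identity).** Let $r>0$, $\gamma>1$, $\alpha=\gamma-2$. Let $V$ be positive on $\mathbb C\setminus\{0\}$, $V(0)=0$, of class $C^1$ off $0$ with locally Lipschitz gradient there, and suppose $V\le C|w|^r$, $|\nabla V|\le C|w|^{r-1}$, $|\Delta V|\le C|w|^{r-2}$ a.e. Put $\Lambda_F=|F'|^2(\Delta V)\circ F$. Then $\Delta(V\circ F)=\Lambda_F$ a.e. and
$$\int_Sy^\gamma\Lambda_F\,d\mathcal A=\gamma(\gamma-1)\int_Sy^\alpha V(F)\,d\mathcal A,$$
with both integrals absolutely convergent.

*Proof.* $F$ is not constant, and off its discrete critical set it is locally biholomorphic; hence preimages of null sets under $F$ are null, and the chain rule gives $\Delta(V\circ F)=\Lambda_F$ a.e. off the zeros. Let $U=V(F)$.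

*Absolute convergence.* By (5), $y^\alpha U\le Cy^\alpha e^{-ry}$, integrable since $\alpha>-1$. Next, $|\Lambda_F|\le C|F'|^2|F|^{r-2}$. Near $y=0$, $F$ is bounded away from $0$, so this is bounded. Near a zero $a$ of order $k$ it is $O(|\zeta-a|^{kr-2})$, which is integrable in the plane. For $y\ge Y_0$ it is at most $C|F|^r\le Ce^{-ry}$.

*Green's formula.* Take $0<y_1<Y$ with all zeros strictly between these heights, $Y\geq Y_0$, and remove discs of radius $s$ about the zeros. On the remaining part $\Omega$ of the cylinder, $\nabla U$ is Lipschitz, so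
$$\int_\Omega\big(y^\gamma\Lambda_F-\gamma(\gamma-1)y^{\alpha}U\big)\,d\mathcal A=\int_{\partial\Omega}\big(y^\gamma\,\partial_nU-U\,\partial_ny^\gamma\big)\,|d\zeta| .$$
On a circle about a zero of order $k$, $|\nabla U|\le C|F|^{r-1}|F'|=O(s^{kr-1})$ and $U=O(s^{kr})$, so the circle contributes $O(s^{kr})\to0$. At $y=y_1$, $U$ and $\nabla U$ stay bounded as $y_1\to0$, since $F$ is zero-free near $y=0$; the contribution is $O(y_1^\gamma+y_1^{\gamma-1})\to0$ because $\gamma>1$. At $y=Y$, $|\nabla U|\le C|F|^{r-1}|F'|\le C|F|^r\le Ce^{-rY}$ and $U\le Ce^{-rY}$, so the contribution is $O((Y^\gamma+Y^{\gamma-1})e^{-rY})\to0$. Let $s\to0$, $y_1\to0$, $Y\to\infty$. $\square$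

**What the identity asks for.** If $U=V(F)$ satisfied $y^2\Delta U\le(2-2\kappa)U$ everywhere with $\kappa>0$, then Lemma 1 would give $2\int_S U\le(2-2\kappa)\int_S U$, which is absurd for $U\not\equiv0$. So we look for $V\asymp|w|$ such that every analytic function omitting $\Sigma_\varepsilon$ satisfies that inequality, and then for a stable version. Functions that omit $\Sigma_\varepsilon$ have a power with positive real part, and the Laplacian of a power of a positive harmonic function is controlled by (4). The critical constant $2$ leaves just enough room.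

**The function $V$.** Put
$$p=2-\frac\varepsilon\pi\in(1,2),\qquad q=\frac1p,\qquad\kappa=\tfrac12(2-p)(1+p)>0,\qquad\text{so }\ p(p-1)=2-2\kappa . \tag{6}$$
Since $p>2-2\varepsilon/\pi$, we have $q(\pi-\varepsilon)<\pi/2$, so $\cos(q(\theta-\pi))$ is positive on a neighborhood of the arc $|\theta-\pi|\le\pi-\varepsilon$. Blending it with the constant $1$ by a cutoff gives a positive $C^\infty$ $2\pi$-periodic $h$ with
$$h(\theta)=\cos(q(\theta-\pi))\qquad\text{for }|\theta-\pi|\le\pi-\varepsilon .$$
Let $H=h^p$, $V(w)=|w|H(\arg w)$, $V(0)=0$. Then $c_0|w|\le V(w)\le C_0|w|$ with $c_0>0$, $|\nabla V|\le C_1$ off $0$, and by (3) $\Delta V=|w|^{-1}K(\arg w)$ with $K=H+H''$ bounded and continuous. For analytic $f\not\equiv0$ set, off the zeros of $f$,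
$$\Lambda_f=K(\arg f)\,\frac{|f'|^2}{|f|}=\Delta(V\circ f).$$
It is locally integrable, being $O(|z-a|^{k-2})$ at a zero of order $k$, and $\Lambda_{cf}=c\Lambda_f$ for $c>0$.

**Lemma 2.** If $f$ is analytic and zero-free on $\mathbb H$ and omits $\Sigma_\varepsilon$, then $y^2\Lambda_f\le(2-2\kappa)V(f)$ on $\mathbb H$.

*Proof.* The function $-f$ takes values in $\{w\ne0:|\arg w|\le\pi-\varepsilon\}$, so $\Phi=(-f)^q$ (principal branch) is analytic. Choosing $\arg f\in[\varepsilon,2\pi-\varepsilon]$, we have $\arg(-f)=\arg f-\pi$, so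
$$u=\operatorname{Re}\Phi=|f|^q\cos(q(\arg f-\pi))=|f|^qh(\arg f)>0 .$$
Since $pq=1$, $V(f)=u^p$. By (4), $y|\nabla u|=y|\Phi'|\le u$. As $u$ is harmonic,
$$y^2\Lambda_f=y^2\Delta(u^p)=p(p-1)u^{p-2}\,y^2|\nabla u|^2\le p(p-1)u^p=(2-2\kappa)V(f).\qquad\square$$

Two demands on $p$ met here: $p>2-2\varepsilon/\pi$ makes $u$ positive, and $p<2$ makes $p(p-1)<2$. A cruder form of (4), with $y|\Phi'|\le2\operatorname{Re}\Phi$, would give $4p(p-1)$, which exceeds $2$ for $p$ near $2$.

**Why there is no pointwise stable version.** One would now like $y^2\Lambda_f\le(2-\kappa)V(f)+C|f|1_{\Sigma_\varepsilon}(f)$ pointwise, for all $f$. This is false for every $C$. Let $f(\zeta)=-1+M(\zeta-i)$. At $\zeta=i$ the value is $-1\notin\Sigma_\varepsilon$ and $V(-1)=1$. Also $h(\pi)=1$, $h'(\pi)=0$, $h''(\pi)=-q^2$, so $K(\pi)=1-pq^2=1-q>0$ and $y^2\Lambda_f=(1-q)M^2$ at $i$, which is as large as we like. The function does visit $\Sigma_\varepsilon$, but only near $i$. So the inequality must be averaged over hyperbolic discs, with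 the error term taken over a larger disc.

## The averaged inequality on hyperbolic discs

The averaged inequality will be proved by contradiction and compactness. A sequence of counterexamples has ever less mass in $\Sigma_\varepsilon$, its limit omits $\Sigma_\varepsilon$, and Lemma 2 applies to the limit. The delicate point is the existence of a limit on all of $\mathbb H$. We normalize on $B(i,2)$, and nothing yet prevents the functions from being huge elsewhere; but Lemma 2 needs the limit on the whole half-plane, because of the sharp constant in (4). The next lemma extracts, from any loss of boundedness, a limit function with a large logarithmic derivative.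

**Lemma 3 (rescaling).** Let $r>0$, $N\ge2/r$, and let $\Sigma\subset\mathbb C$ be a measurable set with $t\Sigma=\Sigma$ for all $t>0$. Let $G_n$ be analytic on $\mathbb D$ with $|G_n(0)|\le1$ and $\int_{\mathcal K}|G_n|^r1_\Sigma(G_n)\,d\mathcal A\to0$ for every compact $\mathcal K\subset\mathbb D$. If $(G_n)$ is not uniformly bounded on compact sets, then along a subsequence there are analytic $g_n$ on $D=\{|\zeta|<\frac12\}$ that converge locally uniformly to some $g$ with
$$|g(0)|=1,\qquad|g'(0)|=N,\qquad\int_D|g_n|^r1_\Sigma(g_n)\,d\mathcal A\to0 .$$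

*Proof.* For some $t\in(0,1)$ and a subsequence, $M_n=\max_{|z|\le t}|G_n|\to\infty$. Let $t'=(1+t)/2$. Let $z_n$ maximize $|G_n(z)|(t'-|z|)^N$ over $|z|\le t'$, and put $d_n=t'-|z_n|\le1$,
$$W_n=|G_n(z_n)|\,d_n^N\ge M_n(t'-t)^N\to\infty .$$
Then $W_n>0$, so $|z_n|<t'$ and $G_n(z_n)\ne0$. If $z_n=0$, then $W_n\le1$; so $z_n\ne0$ for large $n$. Hence $\log|G_n|+N\log(t'-|z|)$ is smooth near its interior maximum $z_n$, its gradient vanishes there, and
$$\left|\frac{G_n'(z_n)}{G_n(z_n)}\right|=\frac N{d_n} .$$
Put $g_n(\zeta)=G_n(z_n+d_n\zeta)/|G_n(z_n)|$ for $|\zeta|<\frac12$. The points $z=z_n+d_n\zeta$ satisfy $t'-|z|\ge d_n/2$, so maximality gives $|g_n|\le2^N$. Also $|g_n(0)|=1$ and $|g_n'(0)|=N$. Since we divided by a positive number, $1_\Sigma(g_n)(\zeta)=1_\Sigma(G_n)(z)$, and changing variables,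
$$\int_D|g_n|^r1_\Sigma(g_n)\,d\mathcal A\le\frac1{d_n^2|G_n(z_n)|^r}\int_{|z|\le t'}|G_n|^r1_\Sigma(G_n)\,d\mathcal A .$$
Here $d_n^2|G_n(z_n)|^r=W_n^r\,d_n^{2-Nr}\ge W_n^r\to\infty$, because $Nr\ge2$ and $d_n\le1$. So the integral tends to $0$. Montel's theorem gives the convergent subsequence. $\square$

The large derivative will contradict the following bound.
$$\text{If } g \text{ is analytic on } |\zeta|<\tfrac12,\ |g(0)|=1,\text{ and } e^{i\beta}g \text{ omits } (-\infty,0] \text{ for some real } \beta,\text{ then } |g'(0)|\le8. \tag{7}$$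
Indeed $\Phi=(e^{i\beta}g)^{1/2}$ (principal branch) has positive real part, so by (4) with $R=\frac12$, $|\Phi'(0)|\le4\operatorname{Re}\Phi(0)\le4$, and $|g'(0)|=2|\Phi(0)||\Phi'(0)|\le8$.

We also need, for $f\not\equiv0$ analytic on $\mathbb H$ and $\chi\in C_c^\infty(\mathbb H)$,
$$r^2\int\chi\,|f|^{r-2}|f'|^2\,d\mathcal A=\int|f|^r\,\Delta\chi\,d\mathcal A . \tag{8}$$
This is Green's formula outside discs of radius $s$ about the zeros: $\nabla|f|^r$ has size $O(s^{kr-1})$ on a circle about a zero of order $k$, so the circle terms are $O(s^{kr})\to0$.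

**Lemma 4 (local estimate).** There are $R,C<\infty$, depending on $\varepsilon$, such that for every analytic $f\not\equiv0$ on $\mathbb H$
$$\int_{B(i,1)}y^2\Lambda_f\,d\mathcal A\le(2-\kappa)\int_{B(i,1)}V(f)\,d\mathcal A+C\int_{B(i,R)}|f|\,1_{\Sigma_\varepsilon}(f)\,d\mathcal A. \tag{9}$$

*Proof.* Suppose not. Then for each $n\ge3$ some $f_n$ violates (9) with $R=C=n$. Both sides are homogeneous of degree $1$ under positive scaling, so we may assume $\max_{\overline{B(i,2)}}|f_n|=1$.

**Step 1: the mass in $\Sigma_\varepsilon$ tends to $0$.** The purpose is to bound the left side of (9), so that the violated inequality bounds the last term. Take $\chi\in C_c^\infty(B(i,2))$, $0\le\chi\le1$, $\chi=1$ on $B(i,1)$. By (8) with $r=1$, $\int\chi|f_n'|^2/|f_n|=\int|f_n|\Delta\chi\le\int|\Delta\chi|$. Since $y\le e$ on $B(i,1)$ and $K$ is bounded, $\int_{B(i,1)}y^2|\Lambda_{f_n}|\le C_2$. The violated inequality then gives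
$$n\int_{B(i,n)}|f_n|1_{\Sigma_\varepsilon}(f_n)\,d\mathcal A\le C_2 .$$
So $\int_{\mathcal K}|f_n|1_{\Sigma_\varepsilon}(f_n)\,d\mathcal A\to0$ for every compact $\mathcal K\subset\mathbb H$. Let $T(z)=i\frac{1+z}{1-z}$, which maps $\mathbb D$ onto $\mathbb H$ with $T(0)=i$, and $G_n=f_n\circ T$. On compact subsets of $\mathbb D$ the Jacobian of $T$ is bounded above and below, so the same holds for $G_n$ on $\mathbb D$. Also $|G_n(0)|\le1$.

**Step 2: limits omit the sector.** We show: *if $g_n\to g\not\equiv0$ locally uniformly on a domain $\Omega$ and $\int_{\mathcal K}|g_n|1_{\Sigma_\varepsilon}(g_n)\to0$ for compact $\mathcal K\subset\Omega$, then $g$ is zero-free and omits $\Sigma_\varepsilon$.* Since $\Sigma_\varepsilon$ is open, $g(z)\in\Sigma_\varepsilon$ implies $g_n(z)\in\Sigma_\varepsilon$ for large $n$; so $|g|1_{\Sigma_\varepsilon}(g)\le\liminf|g_n|1_{\Sigma_\varepsilon}(g_n)$. By Fatou's lemma the open set $g^{-1}(\Sigma_\varepsilon)$ is null, hence empty. If $g$ had a zero, it would be nonconstant,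 and by the open mapping theorem its image would contain a neighborhood of $0$ and meet $\Sigma_\varepsilon$.

**Step 3: $(G_n)$ is bounded on compact subsets of $\mathbb D$.** Otherwise Lemma 3 with $r=1$, $N=9$, $\Sigma=\Sigma_\varepsilon$ yields $g_n\to g$ on $|\zeta|<\frac12$ with $|g(0)|=1$ and $|g'(0)|=9$. By Step 2, $g$ is zero-free and omits $\Sigma_\varepsilon$. So $-g$ omits $(-\infty,0]$, and (7) gives $|g'(0)|\le8$, a contradiction.

**Step 4: the limit contradicts Lemma 2.** By Step 3 and Montel's theorem, a subsequence of $f_n$ converges locally uniformly on $\mathbb H$ to some $f$ with $\max_{\overline{B(i,2)}}|f|=1$. By Step 2, $f$ is zero-free and omits $\Sigma_\varepsilon$. On the compact set $\overline{B(i,1)}$, $|f|$ is bounded below, so $V(f_n)\to V(f)$ and $\Lambda_{f_n}\to\Lambda_f$ uniformly there. Dropping the last term in the violated inequalities and passing to the limit,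
$$\int_{B(i,1)}y^2\Lambda_f\,d\mathcal A\ge(2-\kappa)\int_{B(i,1)}V(f)\,d\mathcal A .$$
But Lemma 2 gives the upper bound $(2-2\kappa)\int_{B(i,1)}V(f)\,d\mathcal A$, and $\int_{B(i,1)}V(f)>0$. This is a contradiction. $\square$

## Averaging over the half-strip and removing $|z|^{-2}$

Lemma 4 will be applied at every point of the half-strip. The next identity says that averaging over hyperbolic discs loses nothing, even when a disc is wider than a period.

**Lemma 5.** Let $g$ be $2\pi$-periodic on $\mathbb H$ with $\int_S|g|\,d\mathcal A<\infty$. Then $\displaystyle\int_S\Big(\int_{B(\zeta_0,\varrho)}g\,d\mathcal A\Big)d\lambda(\zeta_0)=a_\varrho\int_Sg\,d\mathcal A$.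

*Proof.* Since $z\in B(\zeta_0,\varrho)$ if and only if $\zeta_0\in B(z,\varrho)$, Fubini turns the left side into $\int_{\mathbb H}g(z)\,\lambda(B(z,\varrho)\cap S)\,d\mathcal A(z)$. Split $\mathbb H$ into the translates $S+2\pi k$ and use periodicity and translation invariance:
$$\sum_{k\in\mathbb Z}\int_Sg(z)\,\lambda\big(B(z+2\pi k,\varrho)\cap S\big)\,d\mathcal A(z)=\int_Sg(z)\sum_{k\in\mathbb Z}\lambda\big(B(z,\varrho)\cap(S-2\pi k)\big)\,d\mathcal A(z)=a_\varrho\int_Sg\,d\mathcal A .$$
The same computation with $|g|$ justifies Fubini. $\square$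

**Proof of Theorem 1.** Let $f\in L_a^1$, $f(0)=0$, $f\not\equiv0$, and take $\rho$ and $F$ as above.

**Step 1: the estimate at each point.** For $\zeta_0=x_0+iy_0\in S$ apply Lemma 4 to $F_0(z)=F(x_0+y_0z)$. Writing $\zeta=x_0+y_0z$, we have $\Lambda_{F_0}(z)=y_0^2\Lambda_F(\zeta)$ and $\operatorname{Im}\zeta=y_0\operatorname{Im}z$, so $y^2\Lambda$ is unchanged; $d\mathcal A$ is scaled by the same factor in all terms. Hence
$$\int_{B(\zeta_0,1)}y^2\Lambda_F\,d\mathcal A\le(2-\kappa)\int_{B(\zeta_0,1)}V(F)\,d\mathcal A+C\int_{B(\zeta_0,R)}|F|1_{\Sigma_\varepsilon}(F)\,d\mathcal A .$$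

**Step 2: average.** Integrate in $\zeta_0$ over $S$ against $d\lambda$, use Lemma 5 for the three terms (all integrable by Lemma 1), and divide by $a_1$. By Lemma 1 with $r=1$, $\gamma=2$, the left side becomes $2\int_SV(F)$:
$$2\int_SV(F)\,d\mathcal A\le(2-\kappa)\int_SV(F)\,d\mathcal A+C\frac{a_R}{a_1}\int_S|F|1_{\Sigma_\varepsilon}(F)\,d\mathcal A .$$
As $\int_SV(F)<\infty$ and $V\ge c_0|w|$, we get $\int_S|F|\,d\mathcal A\le C_4\int_S|F|1_{\Sigma_\varepsilon}(F)\,d\mathcal A$ with $C_4=Ca_R/(a_1\kappa c_0)$, which depends only on $\varepsilon$.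

**Step 3: return to the disc.** Substitute $z=e^{i\zeta}$, then $w=\rho z$; the measure $|z|^{-2}d\mathcal A(z)$ is invariant under dilations. So the inequality holds for $|f||w|^{-2}$ on $|w|<\rho$, and letting $\rho\to1$ through admissible values (monotone convergence),
$$\int_{\mathbb D}|f|\,|w|^{-2}\,d\mathcal A\le C_4\int_{f^{-1}(\Sigma_\varepsilon)}|f|\,|w|^{-2}\,d\mathcal A . \tag{10}$$

**Step 4: remove the weight.** The weight is harmful only near $0$, where $f$ is small. The mean value property on discs of radius $\frac12$ gives $|f|\le\frac4\pi\|f\|_1$ on $|z|\le\frac12$, and Schwarz's lemma improves this to $|f(z)|\le\frac8\pi|z|\,\|f\|_1$ there. So for $\sigma\le\frac12$,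
$$\int_{|z|<\sigma}|f|\,|z|^{-2}\,d\mathcal A\le\frac8\pi\|f\|_1\int_0^\sigma2\pi\,dt=16\sigma\|f\|_1 .$$
Since $|w|^{-2}\ge1$ on $\mathbb D$ and $|w|^{-2}\le\sigma^{-2}$ for $|w|\ge\sigma$, (10) gives
$$\|f\|_1\le C_4\sigma^{-2}\int_{f^{-1}(\Sigma_\varepsilon)}|f|\,d\mathcal A+16C_4\sigma\|f\|_1 .$$
With $\sigma=\min(\frac12,\frac1{32C_4})$ the last term is at most $\frac12\|f\|_1$, and $\|f\|_1\le2C_4\sigma^{-2}\int_{f^{-1}(\Sigma_\varepsilon)}|f|\,d\mathcal A$. $\blacksquare$

The constant comes from a compactness argument, here and in Theorem 2, so no explicit lower bound for $\delta(\varepsilon)$ is asserted. Proposition 3 is only an upper bound.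

## All powers, standard weights and measurable sets of directions

Let $r>0$, $\alpha>-1$, $\gamma=2+\alpha>1$, $d\mathcal A_\alpha=(1-|z|^2)^\alpha\,d\mathcal A$, and let $A^r_\alpha$ be the space of analytic $f$ on $\mathbb D$ with $\int_{\mathbb D}|f|^r\,d\mathcal A_\alpha<\infty$; thus $A^1_0=L^1_a$. Let $E\subset\mathbb T=\mathbb R/2\pi\mathbb Z$ be measurable with $|E|>0$, and $\Sigma_E=\{w\ne0:\arg w\in E\}$.

**Definition.** The essential support $E^*$ of $E$ is the complement of the union of all open arcs $J$ with $|J\cap E|=0$. It is closed; countably many of the arcs suffice for the union, so $|E\setminus E^*|=0$, whence $|E^*|\ge|E|>0$ and $E^*\neq\emptyset$. Let $\ell(E)$ be the length of the longest open arc $J$ with $|J\cap E|=0$ (and $0$ if there is none). The maximal such arcs are the components of $\mathbb T\setminus E^*$, so $\ell(E)<2\pi$.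

For example, if $E=(-\varepsilon,\varepsilon)\cup\{\pi\}$ with $0<\varepsilon<\pi$, then $E^*=[-\varepsilon,\varepsilon]$ and $\ell(E)=2\pi-2\varepsilon$: the isolated direction does not count.

**Theorem 2.** There exists $\delta>0$ with
$$\int_{f^{-1}(\Sigma_E)}|f|^r\,d\mathcal A_\alpha\ge\delta\int_{\mathbb D}|f|^r\,d\mathcal A_\alpha\qquad\text{for all }f\in A^r_\alpha,\ f(0)=0, \tag{11}$$
if and only if $r\,\ell(E)<(2+\alpha)\pi$.

For $E=(-\varepsilon,\varepsilon)$, $0<\varepsilon<\pi$, the condition reads $r(2\pi-2\varepsilon)<(2+\alpha)\pi$. So (11) holds for all sectors if and only if $2r\le2+\alpha$, and the original problem, $r=1$, $\alpha=0$, is exactly the endpoint of this range. In $L^1_a$, (11) holds for every measurable angular set of positive measure. On the other hand, for $r=2$, $\alpha=0$ the condition is $\ell(E)<\pi$, and already the half-plane $E=(-\frac\pi2,\frac\pi2)$ fails.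

## Large gaps: the family $1-(1-z)^{-s}$ at the critical exponent

We prove necessity. The functions are those of Test 3, with $s$ tending to the critical integrability exponent $\gamma/r$. Assume $r\ell(E)\ge\gamma\pi$; write $\ell=\ell(E)$. Replacing $f$ by $e^{i\beta}f$ and $E$ by $E+\beta$ changes nothing in (11), so we may assume that the longest gap is $\{|\theta-\pi|<\ell/2\}$. Up to a null set $E\subset[-\varepsilon,\varepsilon]$ with $\varepsilon=\pi-\ell/2>0$. Let
$$s_*=\frac\gamma r\le\frac\ell\pi<2,\quad s=s_*-\eta,\quad0<\eta<\min(1,s_*/2),\quad G=-(1-z)^{-s},\quad f=1+G .$$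
Then $f(0)=0$. Constants below do not depend on $\eta$.

**Step 1: the measure in polar coordinates.** By (2), $d\mathcal A_\alpha=\tau^{\alpha+1}(2\cos\phi-\tau)^\alpha\,d\tau\,d\phi$. For $0<\tau<1$ the integral
$$b(\tau)=\int_{2\cos\phi>\tau}(2\cos\phi-\tau)^\alpha\,d\phi$$
lies between positive constants depending on $\alpha$ only. To see this, let $2\cos\phi_0=\tau$, so $\phi_0\in(\frac\pi3,\frac\pi2)$. Since cosine is concave on $[0,\frac\pi2]$ and $2-\tau\ge1$, we have $1-\phi/\phi_0\le2\cos\phi-\tau\le2$ on $[0,\phi_0]$. Moreover $2\int_0^{\phi_0}(1-\phi/\phi_0)^\alpha\,d\phi=2\phi_0/(\alpha+1)$. If $\alpha\ge0$, then $2\phi_0/(\alpha+1)\le b(\tau)\le2\phi_0\cdot2^\alpha$; if $-1<\alpha<0$, the two bounds change places.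

**Step 2: the total mass is at least $c/\eta$.** We have $|f|^r\le C(1+\tau^{-rs})$, and $\tau^{-rs+\alpha+1}=\tau^{r\eta-1}$ is integrable on $(0,1)$. For $\tau\ge1$, $|f|\le2$, and $\mathcal A_\alpha(\mathbb D)<\infty$. So $f\in A^r_\alpha$. For $\tau<\tau_0=2^{-1/s}$ we have $|f|\ge\tau^{-s}-1\ge\frac12\tau^{-s}$, hence
$$\int_{\mathbb D}|f|^r\,d\mathcal A_\alpha\ge c\int_0^{\tau_0}\tau^{r\eta-1}\,d\tau=\frac{c\,2^{-r\eta/s}}{r\eta}\ge\frac{c'}\eta,$$
because $\eta<s_*/2<s$.

**Step 3: the mass in $\Sigma_E$ is at most $C(1+\log\frac1\eta)$.** Since $|\arg(-G)|<\pi s/2\le\frac\ell2-\frac{\pi\eta}2=\pi-\varepsilon-\frac{\pi\eta}2$, the direction of $G$ has circular distance greater than $\pi\eta/2$ from $[-\varepsilon,\varepsilon]$. Let $f(z)\in\Sigma_E$. Since $f$ is nonconstant, preimages of null sets are null, so up to a null set $|\arg f|\le\varepsilon$, and the angle $\beta\in[0,\pi]$ between $f$ and $G$ exceeds $\pi\eta/2$. Now $|f-G|=1$, so the distance from $G$ to the ray through $f$ is at most $1$. If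 $\beta\le\pi/2$, this distance is $|G|\sin\beta$; if $\beta>\pi/2$, it is $|G|$. In either case
$$\tau^{-s}=|G|\le\frac1{\sin(\pi\eta/2)}\le\frac1\eta,\qquad\text{that is,}\qquad\tau\ge\eta^{1/s},$$
using $\sin x\ge2x/\pi$ on $[0,\pi/2]$. Therefore
$$\int_{f^{-1}(\Sigma_E)}|f|^r\,d\mathcal A_\alpha\le C+C\int_{\eta^{1/s}}^1\tau^{r\eta-1}\,d\tau\le C+\frac Cs\log\frac1\eta\le C\Big(1+\log\frac1\eta\Big).$$

The ratio of the two masses is $O(\eta(1+\log\frac1\eta))\to0$ as $\eta\to0$, so no $\delta$ works. This proves necessity.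

## A test function whose curvature defect lives on $E$

For sufficiency we repeat the route to Theorem 1. Two points break if $E$ is only measurable, say closed, nowhere dense and of positive measure.

First, $h$ cannot be changed freely on a sector. It must satisfy $h''+q^2h=0$ on the gaps of $E$, which are now dense. A $C^2$ function $h$ would then satisfy this equation everywhere, so $h=A\cos(q(\theta-b))$ with $q$ an integer, and $h$ would not be positive. So $h''$ must be allowed to jump.

Second, $\Sigma_E$ has no interior, so the semicontinuity in Step 2 of Lemma 4 is lost. Constant functions $c_n$ with $\arg c_n\notin E$ and $\arg c_n\to\theta\in E$ put no mass in $\Sigma_E$, but their limit has its argument in $E$.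

Assume $r\ell(E)<\gamma\pi$. The interval $(\ell(E)/\pi,\gamma/r)$ is nonempty, so we can choose $p>0$ with
$$\ell(E)<\pi p,\qquad rp<\gamma,\qquad q:=1/p\notin\mathbb Z .$$
Let $P=rp$ and $\Theta=\max(P(P-1),0)$. Since $0<P<\gamma$ and $\gamma>1$, $\Theta<\gamma(\gamma-1)$. Put $\kappa=\frac12(\gamma(\gamma-1)-\Theta)>0$, so that
$$\Theta=\gamma(\gamma-1)-2\kappa,\qquad\gamma(\gamma-1)-\kappa>0 .$$

**Lemma 6.** There are a positive $2\pi$-periodic $C^1$ function $h$ with Lipschitz derivative and a bounded measurable $\psi$ with $\psi=0$ off $E$, such that $h''+q^2h=\psi$ a.e.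

*Proof.* **Step 1: nodes.** The aim is a finite subset of $E^*$ with all gaps shorter than $\pi p$. Divide $\mathbb T$ into $m$ equal half-open arcs and choose a point of $E^*$ in each arc that meets $E^*$. Call the chosen points nodes. Consider the open gap between consecutive nodes, of length $L$ (with a single node, $L=2\pi$). A point of $E^*$ in this gap shares its arc with a node, which is not in the gap; so the arc contains an end of the gap, and the point is within $2\pi/m$ of that end. Hence, if $L>4\pi/m$, the gap shortened by $2\pi/m$ at both ends is an open arc free of $E^*$, and $L\le\ell(E)+4\pi/m$. For $m$ large, every $L<\pi p$.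

**Step 2: a function with corners at the nodes.** Let $a_1,\dots,a_k$ be the nodes. On the gap of length $L_j$ with midpoint $c_j$ let $h_0(\theta)=\cos(q(\theta-c_j))/\cos(qL_j/2)$. Since $qL_j/2<\pi/2$, $h_0\ge1$, with value $1$ at the nodes; so $h_0$ is continuous. Let $b_j$ be the jump of $h_0'$ at $a_j$. Put
$$\Gamma(\theta)=\frac{\cos(q(\pi-\theta))}{2q\sin q\pi}\quad(0\le\theta\le2\pi),$$
extended periodically; this is possible since $\Gamma(0)=\Gamma(2\pi)$, and $\sin q\pi\ne0$ because $q\notin\mathbb Z$. Then $\Gamma''+q^2\Gamma=0$ on $(0,2\pi)$, $\Gamma'(0^+)=\frac12$, $\Gamma'(2\pi^-)=-\frac12$: $\Gamma'$ jumps by $1$ at $0$. So $h_0-\sum_jb_j\Gamma(\cdot-a_j)$ is $C^1$ and solves $u''+q^2u=0$ on each side of every node with matching data. It is therefore of the form $A\cos(q(\theta-b))$ on $\mathbb R$, and being $2\pi$-periodic with $q\notin\mathbb Z$ it is $0$. Thus $h_0=\sum_jb_j\Gamma(\cdot-a_j)$.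

**Step 3: spread the corners over $E$.** Let $I_j=(a_j-\eta,a_j+\eta)$ and
$$\psi_\eta=\sum_jb_j\frac{1_{E\cap I_j}}{|E\cap I_j|} .$$
Here $|E\cap I_j|>0$ because $a_j\in E^*$, so $\psi_\eta$ is bounded, and it vanishes off $E$. By uniform continuity of $\Gamma$, $\Gamma*\psi_\eta\to\sum_jb_j\Gamma(\cdot-a_j)=h_0$ uniformly as $\eta\to0$. Fix $\eta$ so small that $h=\Gamma*\psi_\eta\ge\frac12$, and let $\psi=\psi_\eta$.

**Step 4: the equation.** Write $h(\theta)=\int_{\theta-2\pi}^\theta\Gamma(\theta-t)\psi(t)\,dt$. On $[0,2\pi]$, $\Gamma(\theta-t)$ is a finite sum of products of smooth functions of $\theta$ and of $t$, so we may differentiate a.e. by the product rule: $h'(\theta)=(\Gamma(0)-\Gamma(2\pi))\psi(\theta)+\int_{\theta-2\pi}^\theta\Gamma'(\theta-t)\psi(t)\,dt$, where the first term is $0$. The integral is continuous in $\theta$, so $h\in C^1$. Differentiating once more, a.e.,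
$$h''=\big(\Gamma'(0^+)-\Gamma'(2\pi^-)\big)\psi+\int_{\theta-2\pi}^\theta\Gamma''(\theta-t)\psi(t)\,dt=\psi-q^2h,$$
which is bounded, and $h'$ is Lipschitz. $\square$

**The function $V$.** Let $v(w)=|w|^qh(\arg w)$ and $V=v^P=|w|^rh^P(\arg w)$ (recall $qP=r$), $V(0)=0$. Then $V\asymp|w|^r$, $|\nabla V|\le C|w|^{r-1}$, and $\nabla V$ is locally Lipschitz off $0$. In polar coordinates $\Delta v=|w|^{q-2}(q^2h+h'')=|w|^{q-2}\psi$ a.e. and $|\nabla v|^2=|w|^{2q-2}(q^2h^2+h'^2)$. From $\Delta v^P=P(P-1)v^{P-2}|\nabla v|^2+Pv^{P-1}\Delta v$,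
$$\Delta V=|w|^{r-2}\big[k_1(\arg w)+k_2(\arg w)\big]\ \text{a.e.},\qquad k_1=P(P-1)h^{P-2}(q^2h^2+h'^2),\qquad k_2=Ph^{P-1}\psi .$$
Here $k_1$ is continuous and $|k_2|\le C1_E$. For analytic $f\not\equiv0$ put, off zeros, $\Lambda_f=\Lambda^1_f+\Lambda^2_f$ with $\Lambda^j_f=k_j(\arg f)|f'|^2|f|^{r-2}$. It is $O(|z-a|^{kr-2})$ at a zero of order $k$, hence locally integrable. If $f$ is nonconstant, then $\Delta(V\circ f)=\Lambda_f$ a.e., as in Lemma 1; if $f$ is constant, $\Lambda_f=0$.

## Limits that avoid $E$, and the general local estimate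

**Lemma 7.** Let $g_n\to g$ locally uniformly on a domain $\Omega$, with $g_n$ analytic and $g$ nonconstant, and let $\int_{\mathcal K}|g_n|^r1_{\Sigma_E}(g_n)\,d\mathcal A\to0$ for every compact $\mathcal K\subset\Omega$. Then $g$ is zero-free and $\arg g(\Omega)$ lies in one component $J$ of $\mathbb T\setminus E^*$. In particular $|J|\le\ell(E)<2\pi$ and $|J\cap E|=0$.

*Proof.* **Step 1: points with $g(z_0)\ne0\ne g'(z_0)$.** Pointwise semicontinuity is replaced by counting area in the image. Take a disc $\Delta$ centered at $z_0$ such that $g$ is univalent and zero-free near $\overline\Delta\subset\Omega$. Let $m=\min_{\partial\Delta}|g-g(z_0)|>0$ and $W=\{|w-g(z_0)|<m/2\}$. Let $n$ be so large that $|g_n-g|<m/2$ on $\overline\Delta$. For $w\in W$ we have on $\partial\Delta$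
$$|g-w|\ge|g-g(z_0)|-|g(z_0)-w|>\frac m2>|g_n-g| ,$$
so by Rouché's theorem $g_n-w$ and $g-w$ have equally many zeros in $\Delta$; and $g-w$ has as many as $g-g(z_0)$, namely one, since $|g(z_0)-w|<m\le|g-g(z_0)|$ on $\partial\Delta$. Thus $W\subset g_n(\Delta)$. For large $n$ also $|g_n'|\le A$ and $|g_n|\ge b>0$ on $\Delta$. The area of the part of $g_n(\Delta)$ in $\Sigma_E$ is at most $\int_\Delta1_{\Sigma_E}(g_n)|g_n'|^2$, so
$$|W\cap\Sigma_E|\le A^2\int_\Delta1_{\Sigma_E}(g_n)\,d\mathcal A\le A^2b^{-r}\int_\Delta|g_n|^r1_{\Sigma_E}(g_n)\,d\mathcal A\to0 .$$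
So $W\cap\Sigma_E$ is null. As $W$ contains a polar rectangle about $g(z_0)$, Fubini shows that $E$ is null near $\arg g(z_0)$; that is, $\arg g(z_0)\notin E^*$.

**Step 2: points with $g(z_1)\ne0=g'(z_1)$.** A small punctured neighborhood of $z_1$ consists of points as in Step 1, at which $g\ne g(z_1)$. By the open mapping theorem its image contains a punctured neighborhood of $g(z_1)$, hence points with argument $\arg g(z_1)$. So $\arg g(z_1)\notin E^*$.

**Step 3: zeros.** If $g(z_1)=0$, the image of a small punctured neighborhood, again made of points as in Step 1, contains a punctured neighborhood of $0$, so all arguments occur. Then $E^*=\emptyset$, which is impossible.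

So $\arg g$ is a continuous map of the connected set $\Omega$ into $\mathbb T\setminus E^*$, and its image lies in one component. $\square$

**Lemma 8.** There are $R,C<\infty$ such that for all analytic $f\not\equiv0$ on $\mathbb H$
$$\int_{B(i,1)}y^\gamma\Lambda_f\,d\mathcal A\le(\gamma(\gamma-1)-\kappa)\int_{B(i,1)}y^\alpha V(f)\,d\mathcal A+C\int_{B(i,R)}y^\alpha|f|^r1_{\Sigma_E}(f)\,d\mathcal A .$$

*Proof.* Suppose not. For $n\ge3$ take $f_n$ violating it with $R=C=n$. All terms are homogeneous of degree $r$, so assume $\max_{\overline{B(i,2)}}|f_n|=1$.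

**Step 1: the mass in $\Sigma_E$ tends to $0$.** With $\chi$ as in Lemma 4, (8) gives $\int_{B(i,1)}y^\gamma|\Lambda_{f_n}|\le C\int\chi|f_n'|^2|f_n|^{r-2}\le C\int|\Delta\chi|$. The first term on the right of the violated inequality is nonnegative, since $\gamma(\gamma-1)-\kappa>0$. So $n\int_{B(i,n)}y^\alpha|f_n|^r1_{\Sigma_E}(f_n)\le C$. Hence $\int_{\mathcal K}|f_n|^r1_{\Sigma_E}(f_n)\to0$ for compact $\mathcal K\subset\mathbb H$, and likewise for $G_n=f_n\circ T$ on compact subsets of $\mathbb D$; also $|G_n(0)|\le1$.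

**Step 2: $(G_n)$ is bounded on compact sets.** Otherwise apply Lemma 3 with $N=\max(9,2/r)$ and $\Sigma=\Sigma_E$. The limit $g$ has $|g(0)|=1$ and $|g'(0)|=N\ge9$, so it is nonconstant, and by Lemma 7 it is zero-free with arguments in an arc of length less than $2\pi$. Then some $e^{i\beta}g$ omits $(-\infty,0]$, and (7) gives $|g'(0)|\le8$, a contradiction.

**Step 3: the limit inequality.** By Montel's theorem a subsequence converges locally uniformly on $\mathbb H$ to $f$ with $\max_{\overline{B(i,2)}}|f|=1$. The limit $f$ is zero-free: by Lemma 7 if it is nonconstant, and otherwise because it is a nonzero constant. On $\overline{B(i,1)}$, $\Lambda^1_{f_n}\to\Lambda^1_f$ and $V(f_n)\to V(f)$ uniformly, since $k_1$ is continuous. The other part $\Lambda^2$ need not converge pointwise, but it is small in mean: for large $n$, $|f_n'|\le C|f_n|$ on $\overline{B(i,1)}$, so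
$$\int_{B(i,1)}y^\gamma|\Lambda^2_{f_n}|\,d\mathcal A\le C\int_{B(i,1)}|f_n|^r1_{\Sigma_E}(f_n)\,d\mathcal A\to0 .$$
The violated inequalities therefore give
$$\int_{B(i,1)}y^\gamma\Lambda^1_f\,d\mathcal A\ge(\gamma(\gamma-1)-\kappa)\int_{B(i,1)}y^\alpha V(f)\,d\mathcal A>0 . \tag{12}$$

**Step 4: contradiction.** If $f$ is constant, the left side of (12) is $0$. Otherwise $\arg f$ takes values in an arc $J$ as in Lemma 7, with $|J\cap E|=0$. On $J$, $\psi=0$ a.e., so $h''=-q^2h$ a.e. there; as $h'$ is Lipschitz, $h$ is a genuine solution and $h=A\cos(q(\theta-b))$ on $J$ (lifted to $\mathbb R$). Taking $\arg f$ continuous with values in this lift and $f^q=|f|^qe^{iq\arg f}$, we get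
$$u=v(f)=|f|^qh(\arg f)=\operatorname{Re}\big(Ae^{-iqb}f^q\big)>0\quad\text{on }\mathbb H .$$
By (4), $y|\nabla u|\le u$. Since $|\nabla u|=|f'|\,|\nabla v|(f)$, the definition of $k_1$ gives
$$y^2\Lambda^1_f=P(P-1)u^{P-2}\,y^2|\nabla u|^2\le\Theta u^P=(\gamma(\gamma-1)-2\kappa)V(f) ;$$
if $P(P-1)<0$, the middle expression is $\le0$. Multiplying by $y^\alpha$ and integrating contradicts (12). $\square$

## The weight $(\log\frac1{|z|})^\alpha|z|^{-2}$ and the proof of sufficiency

Let $f\in A^r_\alpha$, $f(0)=0$, $f\not\equiv0$, with $\rho$ and $F$ as before. Constants depend only on $r,\alpha,E$ and the choices made above.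

**Step 1: from Lemma 8 to the half-strip.** Apply Lemma 8 to $F_0(z)=F(x_0+y_0z)$. With $\zeta=x_0+y_0z$ we have $\Lambda_{F_0}(z)=y_0^2\Lambda_F(\zeta)$ and $\operatorname{Im}z=y_0^{-1}\operatorname{Im}\zeta$, so in terms of $\zeta$ each of $y^\gamma\Lambda$, $y^\alpha V$, $y^\alpha|\cdot|^r1_{\Sigma_E}$ acquires the same factor $y_0^{2-\gamma}=y_0^{-\alpha}$. So the estimate holds on $B(\zeta_0,1)$ and $B(\zeta_0,R)$ for $F$. Integrate over $\zeta_0\in S$ against $d\lambda$, use Lemma 5, and insert Lemma 1: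
$$\gamma(\gamma-1)\int_Sy^\alpha V(F)\,d\mathcal A\le(\gamma(\gamma-1)-\kappa)\int_Sy^\alpha V(F)\,d\mathcal A+C\frac{a_R}{a_1}\int_Sy^\alpha|F|^r1_{\Sigma_E}(F)\,d\mathcal A .$$
As $V\asymp|w|^r$, we get $\int_Sy^\alpha|F|^r\le C\int_Sy^\alpha|F|^r1_{\Sigma_E}(F)$. Since $y=\log\frac1{|z|}$ for $z=e^{i\zeta}$, with $\omega(z)=(\log\frac1{|z|})^\alpha|z|^{-2}$ this reads
$$\int_{\mathbb D}|f_\rho|^r\,\omega\,d\mathcal A\le C\int_{\mathbb D}|f_\rho|^r\,1_{\Sigma_E}(f_\rho)\,\omega\,d\mathcal A . \tag{13}$$

**Step 2: let $\rho\to1$.** The weight is no longer dilation invariant, so the monotone argument of Theorem 1 is not available. First, $\int|f|^r\omega<\infty$: near $0$, $|f|^r=O(|z|^r)$, and for $|z|\ge\frac12$, $\omega\asymp(1-|z|^2)^\alpha$. The means $\int_0^{2\pi}|f(\rho te^{i\theta})|^r\,d\theta$ increase with $\rho$, because $|f|^r$ is subharmonic; so $\int|f_\rho|^r\omega\uparrow\int|f|^r\omega$. Together with pointwise convergence, this gives $|f_\rho|^r\to|f|^r$ in $L^1(\omega\,d\mathcal A)$. Next, $1_{\Sigma_E}\circ f$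 is measurable, since $f$ pulls null sets back to null sets, and by continuity of dilations $1_{\Sigma_E}(f_\rho)\to1_{\Sigma_E}(f)$ in $L^1(\mathbb D)$. So the convergence holds a.e. along a sequence of admissible $\rho_j\to1$. Then
$$\left|\int|f_{\rho_j}|^r1_{\Sigma_E}(f_{\rho_j})\,\omega-\int|f|^r1_{\Sigma_E}(f)\,\omega\right|\le\int\big||f_{\rho_j}|^r-|f|^r\big|\,\omega+\int|f|^r\big|1_{\Sigma_E}(f_{\rho_j})-1_{\Sigma_E}(f)\big|\,\omega\to0,$$
the last term by dominated convergence. So (13) gives
$$\int_{\mathbb D}|f|^r\,\omega\,d\mathcal A\le C\int_{f^{-1}(\Sigma_E)}|f|^r\,\omega\,d\mathcal A . \tag{14}$$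

**Step 3: replace $\omega$ by $(1-|z|^2)^\alpha$.** The function $\omega$ is positive and continuous on $\mathbb D\setminus\{0\}$, tends to $\infty$ at $0$, and $\omega/(1-|z|^2)^\alpha\to2^{-\alpha}$ as $|z|\to1$. So $\omega\ge c(1-|z|^2)^\alpha$ on $\mathbb D$, and $\omega\le C_\sigma(1-|z|^2)^\alpha$ for $|z|\ge\sigma$. Put $\mathcal M=\int_{\mathbb D}|f|^r\,d\mathcal A_\alpha<\infty$. Subharmonicity of $|f|^r$ on discs of radius $\frac14$ gives $|f|^r\le C\mathcal M$ on $|z|\le\frac12$, and Schwarz's lemma then gives $|f(z)|^r\le C|z|^r\mathcal M$ there. Therefore, for $\sigma\le\frac12$,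
$$\int_{|z|<\sigma}|f|^r\,\omega\,d\mathcal A\le C\mathcal M\int_0^\sigma t^{r-1}\Big(\log\frac1t\Big)^\alpha dt=:C\mathcal M\,o(\sigma),\qquad o(\sigma)\to0\text{ as }\sigma\to0 .$$
From (14),
$$c\,\mathcal M\le\int_{\mathbb D}|f|^r\,\omega\,d\mathcal A\le C\,C_\sigma\int_{f^{-1}(\Sigma_E)}|f|^r\,d\mathcal A_\alpha+C\,o(\sigma)\,\mathcal M .$$
Fix $\sigma$, independently of $f$, so small that the last term is at most $\frac c2\mathcal M$. Then $\frac c2\mathcal M\le C\,C_\sigma\int_{f^{-1}(\Sigma_E)}|f|^r\,d\mathcal A_\alpha$, which is (11); for $f\equiv0$ it is trivial. Together with the necessity part, this proves Theorem 2. $\blacksquare$
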